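\title{Spectral distances between graphs can exceed the maximum energy}

\begin{abstract}
The spectral distance between two graphs of order $n$ is the $\ell^1$ distance between their sorted adjacency spectra. It has been conjectured that this distance never exceeds the maximum energy of a graph of order $n$. We disprove the conjecture with a pair of graphs on $27$ vertices, and we determine the largest spectral distance asymptotically: it is $(\gamma/2+o(1))\,n^{3/2}$, where $\gamma=4\varphi^{-5/2}=1.2011\ldots$ and $\varphi$ is the golden ratio. The ratio of the largest distance to the maximum energy tends to $\gamma$, so the conjecture fails for all large $n$. The upper bound comes from a sharp inequality for the Wasserstein distance between probability measures with mean $0$ and second moment at most $1$. The lower bound comes from graphs built out of signed hypercubes, edge decompositions of complete graphs and Hadamard matrices.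
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $G$ of order $n$ let $\lambda_1(G)\ge\cdots\ge\lambda_n(G)$ be the eigenvalues of its adjacency matrix $A_G$. The \emph{energy} of $G$ is $E(G)=\sum_{s=1}^n|\lambda_s(G)|$, and $E_n^{\max}$ is the largest energy of a graph of order $n$. The \emph{spectral distance} between two graphs $G,H$ of order $n$ is
\[
\sigma(G,H)=\sum_{s=1}^n|\lambda_s(G)-\lambda_s(H)| .
\]
For $n\ge2$ let $D_n$ be the maximum of $\sigma(G,H)$ over all pairs of non-isomorphic graphs of order $n$; this is the \emph{spectral diameter} of the set of all graphs of order $n$.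

The energy is itself a spectral distance. The empty graph $\overline{K_n}$ has all eigenvalues $0$, so $\sigma(G,\overline{K_n})=E(G)$. A graph of maximum energy is not empty, and $\sigma(G,H)\le E(G)+E(H)$, hence
\begin{equation}\label{eq:trivial}
E_n^{\max}\le D_n\le 2E_n^{\max}\qquad(n\ge2).
\end{equation}
The lower bound looks closer to the truth. The two spectra are sorted before they are compared, so the large positive eigenvalues of $G$ are matched with those of $H$, and likewise at the negative end; at such positions the two terms cancel instead of adding up. The smallest orders agree with this. For $n=2$ the only pair is $K_2,\overline{K_2}$, and $D_2=E_2^{\max}=2$. For $n=3$ the nonempty graphs have spectra $(1,0,-1)$, $(\sqrt2,0,-\sqrt2)$ and $(2,-1,-1)$, with mutual distances $2\sqrt2-2$, $2$, $2$ and energies $2$, $2\sqrt2$, $4$, so $D_3=E_3^{\max}=4$. The following conjecture is posed in \cite{spectral}.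

\begin{quote}
\textbf{Conjecture.} For every $n\ge2$, the spectral distance between any two graphs of order $n$ does not exceed $E_n^{\max}$; that is, $D_n=E_n^{\max}$.
\end{quote}

We show that the conjecture is false, and we find the asymptotic position of $D_n$ in the range \eqref{eq:trivial}. Throughout, $\varphi=\frac{1+\sqrt5}{2}$ and
\[
\gamma=4\varphi^{-5/2}=\sqrt{40\sqrt5-88}=1.2011\ldots
\]

\begin{theorem}\label{thm:27}
There are two graphs of order $27$ at spectral distance $84$, and $84>\frac{27}{2}(1+\sqrt{27})\ge E_{27}^{\max}$. Hence $D_{27}>E_{27}^{\max}$.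
\end{theorem}

\begin{theorem}\label{thm:asymp}
For all $n\ge2$,
\[
D_n\le\frac{\gamma}{2}\,n\sqrt{n-1}+n .
\]
Moreover,
\[
\lim_{n\to\infty}\frac{D_n}{n^{3/2}}=\frac{\gamma}{2}=2\varphi^{-5/2},\qquad
\lim_{n\to\infty}\frac{D_n}{E_n^{\max}}=\gamma>1.2 .
\]
In particular $D_n>E_n^{\max}$ for all sufficiently large $n$.
\end{theorem}

The heuristic above overlooks the middle of the spectrum. Suppose that $G$ has a few large positive eigenvalues and many small negative ones, and that $H$ has the mirror image of this spectrum. Then at most positions the two eigenvalues have opposite signs, and at the two ends they have very different sizes. Section~\ref{sec:measures} makes this quantitative by turning spectra into probability measures on the line, and it finds the constant $\gamma$ in a computation with two-point laws. Section~\ref{sec:27} proves Theorem~\ref{thm:27}. Section~\ref{sec:wass} shows that no pair of measures does better than a pair of two-point laws, which gives the upper bound in Theorem~\ref{thm:asymp}. Section~\ref{sec:construction} constructs graphs of every large order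 whose spectra approach the extremal pair, and Section~\ref{sec:final} completes the proof.

\section{From spectra to probability measures}\label{sec:measures}

\subsection{Removing the all-ones matrix}

For real symmetric matrices $Z,Z'$ of order $n$, with eigenvalues $\lambda_1\ge\cdots\ge\lambda_n$, put
\[
d(Z,Z')=\sum_{s=1}^n|\lambda_s(Z)-\lambda_s(Z')|,\qquad \|Z\|_*=\sum_{s=1}^n|\lambda_s(Z)| .
\]
Thus $\sigma(G,H)=d(A_G,A_H)$ and $E(G)=\|A_G\|_*$. The function $d$ satisfies the triangle inequality, and $d(cZ+tI,cZ'+tI)=c\,d(Z,Z')$ for $c>0$ and real $t$. The quantities of interest have order $n^{3/2}$, while the all-ones matrix $J$ has $\|J\|_*=n$. The next lemma therefore allows us to add or remove $J$ at a cost of lower order.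

\begin{lemma}[Mirsky's inequality]\label{lem:mirsky}
For real symmetric $Z,Z'$ of the same order, $d(Z,Z')\le\|Z-Z'\|_*$. Consequently $\bigl|\,\|Z\|_*-\|Z'\|_*\bigr|\le\|Z-Z'\|_*$.
\end{lemma}

\begin{proof}
Weyl's inequality states that $\lambda_s(Z+P)\ge\lambda_s(Z)$ for all $s$ when $P$ is positive semidefinite. Splitting the spectral decomposition by sign, write $Z-Z'=P_1-P_2$ with $P_1,P_2$ positive semidefinite and $\operatorname{tr}P_1+\operatorname{tr}P_2=\|Z-Z'\|_*$. Put $Y=Z'+P_1=Z+P_2$. Then $\lambda_s(Y)\ge\lambda_s(Z)$ and $\lambda_s(Y)\ge\lambda_s(Z')$, so $d(Y,Z)=\operatorname{tr}P_2$ and $d(Y,Z')=\operatorname{tr}P_1$, and the triangle inequality gives the first claim. The second follows from $\bigl||a|-|b|\bigr|\le|a-b|$.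
\end{proof}

\begin{lemma}[Koolen--Moulton bound]\label{lem:energy}
$E_n^{\max}\le\frac n2(1+\sqrt n)$.
\end{lemma}

\begin{proof}
The matrix $2A_G-J$ has all entries $\pm1$, so the squares of its eigenvalues sum to $\operatorname{tr}(2A_G-J)^2=n^2$. By the Cauchy--Schwarz inequality $\|2A_G-J\|_*\le\sqrt n\cdot n$. Lemma~\ref{lem:mirsky} gives $2E(G)=\|2A_G\|_*\le n^{3/2}+\|J\|_*=n^{3/2}+n$.
\end{proof}

The \emph{sign matrix} of $G$ is $S_G=2A_G-J+I$. It has zero diagonal, entry $+1$ for adjacent pairs and entry $-1$ for nonadjacent pairs. It has two advantages over $A_G$. First, $\operatorname{tr}S_G=0$ and $\operatorname{tr}S_G^2=n(n-1)$ do not depend on $G$. Second, complementation reflects its spectrum: $S_{\overline G}=-S_G$. For $n\ge2$ let $\mu_G$ be the probability measure that puts mass $1/n$ at each eigenvalue of $S_G/\sqrt{n-1}$, counted with multiplicity. The two traces say that $\mu_G$ has mean $0$ and second moment $1$. So $\mu_G$ lies in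
\[
\mathcal P=\Bigl\{\mu \text{ probability measure on }\mathbb R:\ \int t\,d\mu=0,\ \int t^2\,d\mu\le1\Bigr\}.
\]

\subsection{The Wasserstein distance on the line}

Let $\mu,\nu$ be probability measures on $\mathbb R$ with finite first moment and distribution functions $F_\mu(t)=\mu((-\infty,t])$ and $F_\nu$. Their \emph{Wasserstein distance} is
\[
W_1(\mu,\nu)=\int_{\mathbb R}|F_\mu(t)-F_\nu(t)|\,dt .
\]
It satisfies the triangle inequality, and we use two other expressions for it.

\emph{Quantiles.} For $0<y<1$ let $f_\mu(y)=\inf\{t:1-F_\mu(t)\le y\}$. This nonincreasing function satisfies $f_\mu(y)>t$ if and only if $1-F_\mu(t)>y$. Integrating the indicator function of the symmetric difference of the sets $\{(t,y):0<y<1-F_\mu(t)\}$ and $\{(t,y):0<y<1-F_\nu(t)\}$ in the two possible orders gives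
\begin{equation}\label{eq:quantile}
W_1(\mu,\nu)=\int_0^1|f_\mu(y)-f_\nu(y)|\,dy .
\end{equation}
If $\mu$ is uniform on $a_1\ge\cdots\ge a_n$, then $f_\mu=a_s$ on $[\frac{s-1}n,\frac sn)$. So for uniform measures on two sorted $n$-tuples, $W_1=\frac1n\sum_s|a_s-b_s|$. Also $W_1(\mu,\delta_0)=\int|t|\,d\mu$, where $\delta_t$ is the unit mass at $t$.

\emph{Lipschitz test functions.} If $\psi$ is $1$-Lipschitz, then $\psi(t)=\psi(0)+\int_0^t\psi'$ with $|\psi'|\le1$, and Fubini's theorem gives
\begin{equation}\label{eq:dual}
\int\psi\,d\mu-\int\psi\,d\nu=\int_{\mathbb R}\psi'(t)\bigl(F_\nu(t)-F_\mu(t)\bigr)\,dt\le W_1(\mu,\nu).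
\end{equation}
Equality holds for $\psi(t)=\int_0^t\operatorname{sign}(F_\nu-F_\mu)$.

\begin{lemma}\label{lem:reduction}
For graphs $G,H$ of order $n\ge2$,
\[
\Bigl|\sigma(G,H)-\tfrac12n\sqrt{n-1}\;W_1(\mu_G,\mu_H)\Bigr|\le n .
\]
\end{lemma}

\begin{proof}
We have $A_G-\frac12(S_G-I)=\frac12J$, so $d\bigl(A_G,\frac12(S_G-I)\bigr)\le\frac n2$ by Lemma~\ref{lem:mirsky}, and the same holds for $H$. By the triangle inequality, $\sigma(G,H)$ differs by at most $n$ from $d\bigl(\frac12(S_G-I),\frac12(S_H-I)\bigr)=\frac12d(S_G,S_H)$, and $d(S_G,S_H)=n\sqrt{n-1}\,W_1(\mu_G,\mu_H)$ by \eqref{eq:quantile}.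
\end{proof}

By Lemmas~\ref{lem:energy} and~\ref{lem:reduction}, the conjecture would force $W_1(\mu_G,\mu_H)\le1+o(1)$ for all graphs $G,H$ of order $n$. The value $1$ is the largest distance in $\mathcal P$ from the point mass $\delta_0$: we have $W_1(\mu,\delta_0)=\int|t|\,d\mu\le1$, with equality for $\frac12(\delta_1+\delta_{-1})$. The point mass plays the role of the empty graph, since $S_{\overline{K_n}}=I-J$ gives $W_1(\mu_{\overline{K_n}},\delta_0)=2\sqrt{n-1}/n\to0$. This is also why $\mathcal P$ allows second moments less than $1$. The question becomes whether two measures in $\mathcal P$ can be at distance more than $1$.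

\subsection{Two-point laws}

They can, and five points show it. The tuples
\[
\bigl(2,-\tfrac12,-\tfrac12,-\tfrac12,-\tfrac12\bigr),\qquad\bigl(\tfrac12,\tfrac12,\tfrac12,\tfrac12,-2\bigr)
\]
have mean $0$ and mean square $1$. The differences are $\frac32,1,1,1,\frac32$ in absolute value, so the uniform measures on them are at distance $\frac65$, although each is at distance only $\frac45$ from $\delta_0$. These are the measures $\mu_{K_5}$ and $\mu_{\overline{K_5}}$. For $n=5$ the error term in Lemma~\ref{lem:reduction} hides the gain; we shall need graphs of large order with spectra of this shape.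

For $0<p<1$ let $\pi_p$ put mass $p$ at $\sqrt{(1-p)/p}$ and mass $1-p$ at $-\sqrt{p/(1-p)}$; the example is the pair $\pi_{1/5},\pi_{4/5}$. The reflection of $\pi_p$ under $t\mapsto-t$ is $\pi_{1-p}$. A mean-zero law on two points $z_1>0>z_2$ has second moment $-z_1z_2$, as one sees by integrating $(t-z_1)(t-z_2)=0$. If the second moment is $1$ and $p$ is the mass at $z_1$, then $pz_1=-(1-p)z_2=(1-p)/z_1$, so the law is $\pi_p$. Put
\[
w(x)=4(1-2x)\sqrt{\frac{x}{1-x}}\quad\Bigl(0<x<\frac12\Bigr),\qquad x^*=\frac{3-\sqrt5}{4}.
\]

\begin{lemma}\label{lem:twopoint}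
We have $W_1(\pi_x,\pi_{1-x})=w(x)$ for $0<x<\frac12$, the function $w$ attains its maximum only at $x^*$, and $w(x^*)=\gamma$. Moreover $W_1(\pi_p,\pi_q)\le\gamma$ for all $p,q\in(0,1)$.
\end{lemma}

\begin{proof}
Let $p<q$, and let $f,g$ be the quantile functions of $\pi_p,\pi_q$. On $(0,p)$ we have $f=\sqrt{(1-p)/p}>\sqrt{(1-q)/q}=g$, and on $(q,1)$ we have $f=-\sqrt{p/(1-p)}>-\sqrt{q/(1-q)}=g$. On $(p,q)$ we have $f=-\sqrt{p/(1-p)}<0<\sqrt{(1-q)/q}=g$. Since $\int_0^1(f-g)=0$, the integral of $|f-g|$ is twice the integral of $g-f$ over $(p,q)$: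
\begin{equation}\label{eq:pq}
W_1(\pi_p,\pi_q)=2(q-p)\Bigl(\sqrt{\tfrac{p}{1-p}}+\sqrt{\tfrac{1-q}{q}}\Bigr).
\end{equation}
For $p=x$ and $q=1-x$ this is $w(x)$.

To maximize $w$, put $c=1-2x\in(0,1)$. Then $w^2=16c^2(1-c)/(1+c)$, and the logarithmic derivative in $c$ is
\[
\frac2c-\frac1{1-c}-\frac1{1+c}=\frac{2(1-c-c^2)}{c(1-c^2)} .
\]
It changes sign once, from positive to negative, at the root $c=1/\varphi=\frac{\sqrt5-1}2$ of $c^2+c=1$, that is, at $x=x^*$. There $1-c=c^2$ and $1+c=1/c$, so $w^2=16c^5=16\varphi^{-5}$. Repeated use of $c^2=1-c$ gives $c^5=5c-3$, so $16c^5=40\sqrt5-88$.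

It remains to show that the reflected pairs are the best ones. Write $p=\sin^2\xi$ and $q=\cos^2\zeta$ with $\xi,\zeta\in(0,\frac\pi2)$, and put $\theta=\xi+\zeta$ and $\omega=\cos(\xi-\zeta)\in(0,1]$. Then $q-p=\cos^2\zeta-\sin^2\xi=\omega\cos\theta$, so $0<\theta<\frac\pi2$. The bracket in \eqref{eq:pq} is
\[
\tan\xi+\tan\zeta=\frac{\sin\theta}{\cos\xi\cos\zeta}=\frac{2\sin\theta}{\cos\theta+\omega}.
\]
Therefore
\[
W_1(\pi_p,\pi_q)=4\sin\theta\cos\theta\,\frac{\omega}{\cos\theta+\omega}\le\frac{4\sin\theta\cos\theta}{1+\cos\theta}=4\cos\theta\tan\frac\theta2 ,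
\]
because $\omega/(\cos\theta+\omega)$ increases with $\omega$. With $x=\sin^2(\theta/2)\in(0,\frac12)$ we have $\cos\theta=1-2x$ and $\tan(\theta/2)=\sqrt{x/(1-x)}$, so the right side is $w(x)\le\gamma$. The case $p>q$ is symmetric, and $p=q$ gives distance $0$.
\end{proof}

Since $w(\frac15)=\frac65$ and $x^*\ne\frac15$, the lemma shows that $\gamma>1.2$. It also suggests where to look for a counterexample: take a graph whose sign matrix has essentially two eigenvalues, with the larger one carrying a proportion $x$ of the spectrum such that $w(x)>1$, and compare it with its complement.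

\section{A counterexample on 27 vertices}\label{sec:27}

Let $\Gamma$ be the graph with the $27$ vertices $a_i,b_i$ $(1\le i\le6)$ and $c_{ij}=c_{ji}$ $(1\le i<j\le 6)$ and the following adjacencies:
\begin{itemize}
\item $a_i\sim b_j$ for $i\ne j$;
\item $a_i\sim c_{jk}$ and $b_i\sim c_{jk}$ for $i\in\{j,k\}$;
\item $c_{ij}\sim c_{kl}$ for $\{i,j\}\cap\{k,l\}=\emptyset$.
\end{itemize}
This is the intersection graph of the $27$ lines on a cubic surface; we use only the description above.

\begin{lemma}\label{lem:spec27}
The spectrum of $\Gamma$ is $10,\,1^{20},\,(-5)^6$, and the spectrum of $\overline\Gamma$ is $16,\,4^6,\,(-2)^{20}$, where exponents denote multiplicities.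
\end{lemma}

\begin{proof}
The vertices $a_i$ and $b_i$ have degree $5+5$, and $c_{ij}$ has degree $2+2+\binom42$, so $\Gamma$ is $10$-regular. Permutations of the indices and the exchange $a\leftrightarrow b$ are automorphisms. Up to these there are three types of adjacent pairs and four types of nonadjacent pairs, with the following common neighbors.
\begin{center}
\begin{tabular}{ll|ll}
adjacent pair & common neighbors & nonadjacent pair & common neighbors\\
\hline
$a_1,b_2$ & $c_{12}$ & $a_1,a_2$ & $b_3,b_4,b_5,b_6,c_{12}$\\
$a_1,c_{12}$ & $b_2$ & $a_1,b_1$ & $c_{12},c_{13},c_{14},c_{15},c_{16}$\\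
$c_{12},c_{34}$ & $c_{56}$ & $a_1,c_{23}$ & $b_2,b_3,c_{14},c_{15},c_{16}$\\
 & & $c_{12},c_{13}$ & $a_1,b_1,c_{45},c_{46},c_{56}$
\end{tabular}
\end{center}
So adjacent pairs have one common neighbor and nonadjacent pairs have five. The entries of $A^2$, where $A=A_\Gamma$, count common neighbors, hence
\[
A^2=10I+A+5(J-I-A)=5I-4A+5J .
\]
The all-ones vector $\mathbf 1$ is an eigenvector with eigenvalue $10$. On $\mathbf 1^\perp$ the matrix $J$ vanishes, so the eigenvalues are roots of $t^2+4t-5=(t-1)(t+5)$. If $1$ and $-5$ have multiplicities $n_1$ and $n_2$ there, then $n_1+n_2=26$ and $\operatorname{tr}A=10+n_1-5n_2=0$, so $n_1=20$ and $n_2=6$. The complement has adjacency matrix $J-I-A$, which acts as $16$ on $\mathbf 1$ and has eigenvalues $-1-1=-2$ and $-1+5=4$ on $\mathbf 1^\perp$.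
\end{proof}

The sign matrix of $\overline\Gamma$ has eigenvalue $2\cdot16-26=6$ on $\mathbf1$ and eigenvalues $2\lambda+1$ on $\mathbf1^\perp$, so its spectrum is $9^6,\,6,\,(-3)^{20}$. The two main eigenvalues are in the ratio of the atoms $\sqrt3$ and $-1/\sqrt3$ of $\pi_{1/4}$, and $w(\frac14)=2/\sqrt3>1$. This is the shape that Section~\ref{sec:measures} asks for.

\begin{proof}[Proof of Theorem~\ref{thm:27}]
Compare the sorted spectra of $\overline\Gamma$ and $\Gamma$. Position $1$ contributes $16-10=6$; positions $2$--$7$ contribute $6\cdot|4-1|=18$; positions $8$--$21$ contribute $14\cdot|-2-1|=42$; positions $22$--$27$ contribute $6\cdot|-2+5|=18$. Hence $\sigma(\overline\Gamma,\Gamma)=84$, and the two graphs are not isomorphic. The inequality $84>\frac{27}2(1+\sqrt{27})$ is equivalent to $\frac{47}9>\sqrt{27}$, that is, to $47^2=2209>2187=81\cdot27$. Lemma~\ref{lem:energy} gives $\frac{27}2(1+\sqrt{27})\ge E_{27}^{\max}$.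
\end{proof}

\section{The diameter of $\mathcal P$ in the Wasserstein distance}\label{sec:wass}

\begin{proposition}\label{prop:wass}
$\displaystyle\max_{\mu,\nu\in\mathcal P}W_1(\mu,\nu)=\gamma$.
\end{proposition}

The mean condition matters here: without it $\delta_1$ and $\delta_{-1}$ are at distance $2$, which corresponds to the upper bound in \eqref{eq:trivial}. By Lemma~\ref{lem:twopoint} it suffices to show that the maximum exists and that both members of a maximizing pair have the form $\pi_p$. The difficulty is that $W_1$ is a convex function of the pair and the optimal test function $\psi$ in \eqref{eq:dual} is unknown. We proceed in three steps. On the support of a maximizer, $\psi$ agrees with a quadratic polynomial. Moving mass within the support therefore changes $\int\psi$ only through three moments. Finally, a dilation and translation applied to both measures and to $\psi$ at once produce a better pair unless both measures are too rigid to follow.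

\subsection{Existence of a maximizing pair}

Let $M$ be the supremum; $M\le2$ because $W_1(\mu,\delta_0)\le 1$ on $\mathcal P$. Let $(\mu_j)$ be a sequence in $\mathcal P$. By Helly's selection theorem a subsequence of $F_{\mu_j}$ converges to a nondecreasing right-continuous function $F$ at every continuity point of $F$, hence almost everywhere. Chebyshev's inequality gives $F_{\mu_j}(-t)\le t^{-2}$ and $1-F_{\mu_j}(t)\le t^{-2}$ for $t>0$. So $F$ is the distribution function of a probability measure $\mu$ with the same tail bounds, and $|F_{\mu_j}-F|\le\min(1,t^{-2})$ almost everywhere. By dominated convergence $W_1(\mu_j,\mu)\to0$ along the subsequence. Applying \eqref{eq:dual} to $\psi(t)=\pm t$ shows that $\mu$ has mean $0$. Applying it to the Lipschitz functions $\min(t^2,L)$, suitably scaled, gives $\int\min(t^2,L)\,d\mu\le1$ for every $L$, so $\int t^2d\mu\le1$ and $\mu\in\mathcal P$. Use this for both coordinates of a maximizing sequence of pairs; by the triangle inequality the limit pair attains $M$.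

Fix a pair $(\mu,\nu)$ with $W_1(\mu,\nu)=M$ and a $1$-Lipschitz function $\psi$ with $\int\psi\,d\mu-\int\psi\,d\nu=M$. By Lemma~\ref{lem:twopoint}, $M\ge\gamma>1$, so neither measure is $\delta_0$. By \eqref{eq:dual}, $\mu$ maximizes $\int\psi$ over $\mathcal P$, since a measure $\mu^\circ$ with a larger integral would give $W_1(\mu^\circ,\nu)>M$. For the same reason $\nu$ maximizes $\int(-\psi)$.

\subsection{A quadratic majorant}

The set $\mathcal P$ is cut out by conditions on the integrals of $1$, $t$ and $t^2$, so the Lagrange multipliers of the linear problem solved by $\mu$ are the coefficients of a quadratic polynomial. Recall that the support of a measure is the set of points all of whose neighborhoods have positive mass.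

\begin{lemma}\label{lem:majorant}
Let $\psi$ be $1$-Lipschitz and let $\mu$ maximize $\int\psi$ over $\mathcal P$. Then there is a polynomial $U(t)=u_0+u_1t+u_2t^2$ such that $U=\psi$ on $\operatorname{supp}\mu$, $u_0+u_2=\int\psi\,d\mu$, and $u_2=0$ unless $\int t^2d\mu=1$.
\end{lemma}

\begin{proof}
For $s\ge m^2$ let $\Phi(m,s)$ be the supremum of $\int\psi\,d\lambda$ over probability measures $\lambda$ with mean $m$ and second moment at most $s$; the measure $\delta_m$ is one of them. The function $\Phi$ is finite because $|\psi(t)|\le|\psi(0)|+|t|$. It is concave on the convex set $\{s\ge m^2\}$, because a mixture of two measures has the mixed mean and second moment, and it is nondecreasing in $s$. A concave function has a supporting hyperplane at every interior point of its domain. At the interior point $(0,1)$ this gives numbers $u_1,u_2$ with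
\[
\Phi(m,s)\le\Phi(0,1)+u_1m+u_2(s-1)\qquad(s\ge m^2).
\]
Taking $m=0$ and $s>1$ and using monotonicity gives $u_2\ge0$. Put $u_0=\Phi(0,1)-u_2$; since $\Phi(0,1)=\int\psi\,d\mu$, we have $u_0+u_2=\int\psi\,d\mu$. Testing with $\delta_t$ gives $\psi(t)\le\Phi(t,t^2)\le U(t)$ for all $t$. Integrating,
\[
\int\psi\,d\mu\le\int U\,d\mu=\Phi(0,1)-u_2\Bigl(1-\int t^2d\mu\Bigr)\le\Phi(0,1)=\int\psi\,d\mu .
\]
So both inequalities are equalities. The second gives the last claim. The first says that the continuous nonnegative function $U-\psi$ has integral $0$, so it vanishes on $\operatorname{supp}\mu$.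
\end{proof}

Let $U$ be as in the lemma for $(\psi,\mu)$, and let $V(t)=v_0+v_1t+v_2t^2$ be as in the lemma for $(-\psi,\nu)$. Put
\[
a=u_0+v_0,\qquad b=u_2+v_2,\qquad c=-(u_1+v_1),\qquad\text{so that } a+b=M .
\]

\subsection{Affine perturbations}

Let $\lambda\in\mathcal P$, $\rho>0$ and $\tau\in\mathbb R$. Call $(\rho,\tau)$ \emph{admissible for $\lambda$} if there is a probability measure $\tilde\lambda$ with $\operatorname{supp}\tilde\lambda\subseteq\operatorname{supp}\lambda$ whose image $\lambda'$ under $t\mapsto\rho t+\tau$ lies in $\mathcal P$ and has second moment $1$ in case $\lambda$ has second moment $1$. In words, the affine map destroys the moment conditions, and we ask whether they can be restored by reweighting the support.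

\begin{lemma}\label{lem:F}
If $(\rho,\tau)$ is admissible for both $\mu$ and $\nu$, then
\[
\mathcal F(\rho,\tau):=a\rho+c\tau+b\,\frac{1+\tau^2}{\rho}\le M .
\]
\end{lemma}

\begin{proof}
The function $\psi_{\rho,\tau}(y)=\rho\,\psi((y-\tau)/\rho)$ is $1$-Lipschitz and satisfies $\psi_{\rho,\tau}(\rho t+\tau)=\rho\psi(t)$. Since $\mu'$ has mean $0$, the substitution $t=(y-\tau)/\rho$ gives $\int t\,d\tilde\mu=-\tau/\rho$ and $\int t^2d\tilde\mu=(\int y^2d\mu'+\tau^2)/\rho^2$. As $\psi=U$ on $\operatorname{supp}\tilde\mu$,
\[
\int\psi_{\rho,\tau}\,d\mu'=\rho\int U\,d\tilde\mu=\rho u_0-u_1\tau+u_2\frac{\int y^2d\mu'+\tau^2}{\rho}=\rho u_0-u_1\tau+u_2\frac{1+\tau^2}{\rho}.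
\]
The last equality is trivial if $u_2=0$; otherwise $\mu$, and hence $\mu'$, has second moment $1$. The same computation with $-\psi$, $V$, $\nu$ gives $-\int\psi_{\rho,\tau}\,d\nu'=\rho v_0-v_1\tau+v_2(1+\tau^2)/\rho$. Adding and using \eqref{eq:dual}, we get $\mathcal F(\rho,\tau)\le W_1(\mu',\nu')\le M$.
\end{proof}

Three support points carry three masses, enough to meet three moment conditions. Two support points meet only two, and the third condition restricts $(\rho,\tau)$ to a curve.

\begin{lemma}\label{lem:admissible}
Let $\lambda\in\mathcal P$, $\lambda\ne\delta_0$.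
\begin{itemize}
\item[(a)] If $\lambda$ is not of the form $\pi_p$, then every $(\rho,\tau)$ in a neighborhood of $(1,0)$ is admissible for $\lambda$.
\item[(b)] If $\lambda=\pi_p$ has atoms $z_1,z_2$ and $\varsigma=z_1+z_2$, then every $(\rho,\tau)$ in a neighborhood of $(1,0)$ with $\rho^2-\varsigma\rho\tau=1+\tau^2$ is admissible for $\lambda$.
\end{itemize}
\end{lemma}

\begin{proof}
A mean-zero law with one support point is $\delta_0$, so $\lambda$ has at least two.

Suppose first that $z_1,z_2,z_3$ are distinct support points, and let $s=\int t^2d\lambda$. Take disjoint bounded open intervals $I_j\ni z_j$ and put $\mathbf m_j=\int_{I_j}(1,t,t^2)\,d\lambda\in\mathbb R^3$. Each $\lambda(I_j)$ is positive, and $\mathbf m_j/\lambda(I_j)\to(1,z_j,z_j^2)$ as $I_j$ shrinks to $z_j$. The three limits are linearly independent, since their determinant is a Vandermonde determinant. So for short intervals $\mathbf m_1,\mathbf m_2,\mathbf m_3$ is a basis of $\mathbb R^3$, and the system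
\[
c_1\mathbf m_1+c_2\mathbf m_2+c_3\mathbf m_3=\Bigl(0,\,-\frac\tau\rho,\,\frac{s+\tau^2}{\rho^2}-s\Bigr)
\]
has a solution that tends to $0$ as $(\rho,\tau)\to(1,0)$. Near $(1,0)$ all $|c_j|<1$, so $\tilde\lambda=(1+\sum_jc_j1_{I_j})\lambda$ is a probability measure with the support of $\lambda$, mean $-\tau/\rho$ and second moment $(s+\tau^2)/\rho^2$. Its image has mean $0$ and second moment $(s+\tau^2)-2\tau^2+\tau^2=s$. Thus $(\rho,\tau)$ is admissible.

Suppose now that $\operatorname{supp}\lambda=\{z_1,z_2\}$ with $z_1>0>z_2$; the second moment is $-z_1z_2\le 1$. For $(\rho,\tau)$ near $(1,0)$ we have $\rho z_1+\tau>0>\rho z_2+\tau$, so these two points carry a mean-zero law $\lambda'$, which is the image of a law on $\{z_1,z_2\}$ and has second moment $-(\rho z_1+\tau)(\rho z_2+\tau)$. If $-z_1z_2<1$, this stays below $1$ near $(1,0)$, which completes (a). If $z_1z_2=-1$, then $\lambda=\pi_p$ for some $p$, the second moment of $\lambda'$ is $\rho^2-\varsigma\rho\tau-\tau^2$, and it equals $1$ exactly on the curve in (b).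
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:wass}]
Suppose that one of $\mu,\nu$ is not of the form $\pi_p$. If the other one is of this form, let $\varsigma$ be the sum of its atoms; otherwise let $\varsigma=0$. The positive solution of $\rho^2-\varsigma\rho\tau=1+\tau^2$ is
\[
\rho(\tau)=\tfrac12\Bigl(\varsigma\tau+\sqrt{4+(\varsigma^2+4)\tau^2}\Bigr),
\]
and $\rho(\tau)\to1$ as $\tau\to0$. By Lemma~\ref{lem:admissible}, $(\rho(\tau),\tau)$ is admissible for both measures when $|\tau|$ is small. On the curve $(1+\tau^2)/\rho=\rho-\varsigma\tau$, so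
\[
\mathcal F(\rho(\tau),\tau)=(a+b)\rho(\tau)+(c-b\varsigma)\tau=M\rho(\tau)+(c-b\varsigma)\tau .
\]
Adding the values at $\tau$ and $-\tau$ removes the unknown linear terms:
\[
\mathcal F(\rho(\tau),\tau)+\mathcal F(\rho(-\tau),-\tau)=M\sqrt{4+(\varsigma^2+4)\tau^2}>2M\qquad(\tau\ne0).
\]
This contradicts Lemma~\ref{lem:F}. Hence $\mu=\pi_p$ and $\nu=\pi_q$ for some $p,q$, and Lemma~\ref{lem:twopoint} gives $M\le\gamma$. We already know $M\ge\gamma$.
\end{proof}

Since $\mu_G,\mu_H\in\mathcal P$, Lemma~\ref{lem:reduction} and Proposition~\ref{prop:wass} give the first assertion of Theorem~\ref{thm:asymp}: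
\begin{equation}\label{eq:upper}
D_n\le\frac\gamma2\,n\sqrt{n-1}+n\qquad(n\ge2).
\end{equation}

\section{Graphs with nearly extremal spectra}\label{sec:construction}

For the lower bound we need, for every large $n$, a symmetric matrix of order about $n$ with almost all entries $\pm1$ whose normalized spectrum is close to $\pi_x$, with $x$ close to $x^*$. We start from a fixed small matrix with the right spectral shape, in which zero entries are allowed, and then combine many copies of it into a large matrix with few zeros.

Let $0<x<\frac12$. An \emph{$x$-seed} is a symmetric matrix $C$ of some order $N$, with zero diagonal and entries in $\{0,\pm1\}$, whose eigenvalues are $\alpha>0$ with multiplicity $xN$ and $-\beta<0$ with multiplicity $(1-x)N$. The condition $x<\frac12$ only fixes which of $\pm C$ is the seed. From $\operatorname{tr}C=0$ we get $x\alpha=(1-x)\beta$. From $(C-\alpha I)(C+\beta I)=0$ we get $C^2=(\alpha-\beta)C+\alpha\beta I$, and the diagonal entries show that every row of $C$ has exactly $\delta=\alpha\beta$ nonzero entries. So the graph $\Gamma_C$ whose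 edges are the nonzero positions of $C$ is $\delta$-regular, and
\begin{equation}\label{eq:seed}
\frac{\beta}{\sqrt\delta}=\sqrt{\frac\beta\alpha}=\sqrt{\frac x{1-x}} .
\end{equation}
For $k\ge3$ the matrix $J_k-I_k$, with eigenvalues $k-1$ and $(-1)^{k-1}$, is a $\frac1k$-seed with $\Gamma_C=K_k$. These seeds reach $w(\frac15)=1.2$ but not $\gamma$, so we need seeds for a dense set of values $x$.

\subsection{Seeds from the signed hypercube}

If $C$ is an $x$-seed, then $C+\beta I$ is $\alpha+\beta$ times a projection of rank $xN$. Conversely, if $B^2=kI$ for a symmetric $B$, then the rows of $B$ are orthogonal, and any set of rows yields $k$ times a projection. We need this matrix to have constant diagonal and off-diagonal entries in $\{0,\pm1\}$. The hypercube suits the second requirement, because two of its vertices have at most two common neighbors, and a linear choice of rows meets the first.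

\begin{lemma}\label{lem:cube}
For every dyadic rational $x=m/2^h\in(0,\frac12)$ there is an $x$-seed.
\end{lemma}

\begin{proof}
Put $k=2^h$ and $N=2^k$. The cube $Q_j$ has vertex set $\mathbb F_2^j$, two vertices being adjacent when they differ in one coordinate. As in \cite{huang}, define
\[
B_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad B_j=\begin{pmatrix}B_{j-1}&I\\I&-B_{j-1}\end{pmatrix}.
\]
Then $B_j^2$ has diagonal blocks $B_{j-1}^2+I$ and off-diagonal blocks $\pm(B_{j-1}-B_{j-1})=0$, so $B_j^2=jI$ by induction. If the first coordinate of a vertex selects the block, induction also shows that $B_j$ is symmetric with entries $\pm1$ at the adjacent pairs of $Q_j$ and $0$ elsewhere. Put $B=B_k$.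

Let $L$ be the $h\times k$ matrix over $\mathbb F_2$ whose columns are all the elements of $\mathbb F_2^h$. Choose $Y\subset\mathbb F_2^h$ with $|Y|=m$, and let $\Omega=\{y\in\mathbb F_2^k:Ly\in Y\}$. The neighbors of a vertex $u$ are $u+\mathbf e_j$ $(1\le j\le k)$, and the vectors $L(u+\mathbf e_j)=Lu+L\mathbf e_j$ run once through $\mathbb F_2^h$. So every vertex has exactly $m$ neighbors in $\Omega$. Counting pairs of a vertex and a neighbor in $\Omega$ gives $Nm=|\Omega|k$, that is, $|\Omega|=xN$.

Let $B_\Omega$ consist of the rows of $B$ indexed by $\Omega$. Then $B_\Omega B_\Omega^T=kI$, so $B_\Omega^TB_\Omega$ has eigenvalue $k$ with multiplicity $xN$ and $0$ with multiplicity $(1-x)N$. Its entries are $\sum_{y\in\Omega}B_{yu}B_{yw}$. For $u=w$ this is the number $m$ of neighbors of $u$ in $\Omega$. For $u\ne w$ only common neighbors contribute, so the entry is $0$ unless $u,w$ differ in exactly two coordinates. In that case there are two common neighbors, and their contributions $\pm1$ cancel because $(B^2)_{uw}=0$. The entry is thus $\pm1$ if exactly one of them lies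 in $\Omega$, and $0$ otherwise. Hence $C=B_\Omega^TB_\Omega-mI$ is an $x$-seed with $\alpha=k-m$ and $\beta=m$.
\end{proof}

For $m=1$ the rows of $B_\Omega$ have disjoint supports, and $C$ is a direct sum of blocks $\mathbf b\mathbf b^T-I_k$ with $\mathbf b\in\{\pm1\}^k$; these are the seeds $J_k-I_k$ up to a change of signs of the coordinates.

\subsection{Tools: decompositions, Paley matrices, primes}

We use the following theorem of Wilson \cite{wilson}. Let $F$ be a graph with $e$ edges, and let $g$ be the greatest common divisor of its degrees. Then for all sufficiently large $v$ with $v(v-1)\equiv0\pmod{2e}$ and $v\equiv1\pmod g$, the complete graph $K_v$ decomposes into edge-disjoint copies of $F$.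

A \emph{Hadamard matrix} of order $r'$ is an $r'\times r'$ matrix with entries $\pm1$ and pairwise orthogonal rows. We recall Paley's constructions. Let $\ell$ be an odd prime, $\chi$ the quadratic character of $\mathbb F_\ell$ with $\chi(0)=0$, and $Q$ the matrix with entries $Q_{ij}=\chi(i-j)$, $i,j\in\mathbb F_\ell$. Then $QJ=JQ=0$, and for $y\ne0$
\[
\sum_{t\ne0}\chi(t)\chi(t+y)=\sum_{t\ne0}\chi(1+y/t)=\sum_{s\ne1}\chi(s)=-1 ,
\]
so $QQ^T=\ell I-J$.
\begin{itemize}
\item If $\ell\equiv3\pmod4$, then $\chi(-1)=-1$ and $Q^T=-Q$. The matrix $R=\begin{pmatrix}0&\mathbf1^T\\-\mathbf1&Q\end{pmatrix}$ satisfies $R^T=-R$ and $RR^T=\ell I$, so $(I+R)(I+R)^T=(\ell+1)I$ and $I+R$ is a Hadamard matrix of order $\ell+1$.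
\item If $\ell\equiv1\pmod4$, then $Q$ is symmetric, and $\frac12(Q+J-I)$ is the adjacency matrix of the \emph{Paley graph}. On $\mathbf1^\perp$ we have $Q^2=\ell I$, and $\operatorname{tr}Q=0$, so $\pm\sqrt\ell$ each have multiplicity $\frac{\ell-1}2$. The Paley graph has eigenvalues $\frac{\ell-1}2$ and $\frac{-1\pm\sqrt\ell}2$, the latter two with multiplicity $\frac{\ell-1}{2}$ each, and energy $\frac{\ell-1}2(1+\sqrt\ell)$.
\end{itemize}
By the prime number theorem in arithmetic progressions, each of the classes $1$ and $3$ modulo $4$ contains $(1+o(1))\,t/(2\log t)$ primes up to $t$. Hence for every $\varepsilon>0$ and all large $t$, the interval $[t,(1+\varepsilon)t]$ contains primes of both classes. In particular, the least number $\eta(t)\ge t$ of the form $\ell+1$ with $\ell\equiv3\pmod4$ prime satisfies $\eta(t)\sim t$.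

\subsection{Lifting a seed}

Decompose $K_v$ into copies of $\Gamma_C$ and place a copy of $C$ on each. The sum of these copies is a matrix of order $v$ with all off-diagonal entries $\pm1$, but its spectrum is out of control, because copies that share a vertex interact; for $C=J_k-I_k$ the sum is just $J_v-I_v$. The remedy is to replace each vertex $i$ by a space $\mathbb R^{r'}$ and to give the copies through $i$ mutually orthogonal directions in it. Then different copies act on orthogonal subspaces. If the directions are rows of a Hadamard matrix, the entries remain $\pm1$.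

\begin{lemma}\label{lem:lift}
Let $C$ be an $x$-seed. Suppose that $K_v$ decomposes into edge-disjoint copies of $\Gamma_C$, put $r=(v-1)/\delta$, and let $r'\ge r$ be the order of a Hadamard matrix. Then there is a symmetric matrix $T$ of order $vr'$, made of $v\times v$ blocks of size $r'$, such that the diagonal blocks are $0$, all other entries are $\pm1$, and the nonzero eigenvalues are $r'\alpha$ with multiplicity $xvr$ and $-r'\beta$ with multiplicity $(1-x)vr$.
\end{lemma}

\begin{proof}
Each copy through a vertex $i$ of $K_v$ uses $\delta$ of the $v-1$ edges at $i$, so $i$ lies in exactly $r$ copies. Let $X$ be the set of pairs $(i,\kappa)$ with $\kappa$ a copy and $i$ a vertex of $\kappa$; then $|X|=vr$. For each copy $\kappa$ fix an isomorphism with $\Gamma_C$, and let $C^\kappa$ be the matrix $C$ with rows and columns indexed by the vertices of $\kappa$. Let $\mathcal C$ be the block diagonal matrix on $X$ with blocks $C^\kappa$. Its eigenvalues are $\alpha$ with multiplicity $xvr$ and $-\beta$ with multiplicity $(1-x)vr$.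

For each $i$ assign distinct rows of the Hadamard matrix to the $r$ copies through $i$; this is where $r'\ge r$ is needed. Write them as column vectors $\epsilon_{i,\kappa}\in\{\pm1\}^{r'}$. Let $\mathcal E$ be the $vr'\times vr$ matrix whose column $(i,\kappa)$ is $\mathbf e_i\otimes\epsilon_{i,\kappa}$, where $\mathbf e_i$ is the $i$th basis vector of $\mathbb R^v$. Columns with different $i$ have disjoint supports, and columns with the same $i$ come from different Hadamard rows, so $\mathcal E^T\mathcal E=r'I$. Put $T=\mathcal E\mathcal C\mathcal E^T$. If $\mathcal C\mathbf z=t\mathbf z$, then $T\mathcal E\mathbf z=r't\,\mathcal E\mathbf z$; the map $\mathcal E$ is injective, and $T$ vanishes on the orthogonal complement of its image. This gives the spectrum.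

The $(i,j)$ block of $T$ is $\sum_{\kappa\ni i,j}C^\kappa_{ij}\,\epsilon_{i,\kappa}\epsilon_{j,\kappa}^T$. For $i=j$ it is $0$, since $C$ has zero diagonal. For $i\ne j$ the coefficient $C^\kappa_{ij}$ is nonzero only when $ij$ is an edge of $\kappa$, and exactly one copy has this property. So the block is $\pm\epsilon_{i,\kappa}\epsilon_{j,\kappa}^T$, with all entries $\pm1$.
\end{proof}

\begin{example}
Take $C=J_3-I_3$, so $x=\frac13$, $\alpha=2$, $\beta=1$, $\delta=2$. The $12$ lines of the affine plane over $\mathbb F_3$ decompose $K_9$ into triangles, with $r=4$ lines through each point, and $r'=4$ is the order of a Hadamard matrix. The matrix $T$ has order $36$ and spectrum $8^{12},(-4)^{24}$. As a check, $\operatorname{tr}T^2=12\cdot64+24\cdot16=1152=36\cdot32$ is the number of entries outside the diagonal blocks.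
\end{example}

\begin{lemma}\label{lem:bound}
In the situation of Lemma~\ref{lem:lift}, for every $n\ge vr'$,
\[
D_n\ge2\,r'vr\,\beta(1-2x)-2n .
\]
\end{lemma}

\begin{proof}
Let $J'=(J_v-I_v)\otimes J_{r'}$, which has ones exactly where $T$ is nonzero. Then $\frac12(J'+T)$ and $\frac12(J'-T)$ are adjacency matrices of graphs on $vr'$ vertices. Add isolated vertices to obtain graphs $G_+$ and $G_-$ of order $n$, and let $T_0$ be $T$ padded with zero rows and columns to order $n$. The nonzero eigenvalues of $J'$ are $r'(v-1)$ once and $-r'$ with multiplicity $v-1$, so $\|\frac12J'\|_*=r'(v-1)\le n$. Lemma~\ref{lem:mirsky} gives $d(A_{G_\pm},\pm\frac12T_0)\le n$, and therefore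
\[
\sigma(G_+,G_-)\ge\tfrac12d(T_0,-T_0)-2n .
\]

Put $n_+=xvr$ and $n_-=(1-x)vr$, so $n_+<n_-$, $n_++n_-\le n$ and $n_+\alpha=n_-\beta$. Let $t_s=\lambda_s(T_0)$: the first $n_+$ values are $r'\alpha$, the last $n_-$ are $-r'\beta$, and the others are $0$. We have $\lambda_s(-T_0)=-t_{n+1-s}$. Following the sign pattern in the proof of Lemma~\ref{lem:twopoint}, let $\varepsilon_s=+1$ for $s\le n_+$ and for $s>n-n_+$, and $\varepsilon_s=-1$ otherwise. Since $\varepsilon_{n+1-s}=\varepsilon_s$,
\[
d(T_0,-T_0)\ge\sum_s\varepsilon_s(t_s+t_{n+1-s})=2\sum_s\varepsilon_st_s .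
\]
Among the $n_-$ negative eigenvalues, the last $n_+$ have $\varepsilon_s=+1$ and the other $n_--n_+$ have $\varepsilon_s=-1$. Hence
\[
\sum_s\varepsilon_st_s=r'\bigl[n_+\alpha+(n_--n_+)\beta-n_+\beta\bigr]=2r'\beta(n_--n_+)=2r'\beta\,vr(1-2x).
\]
So $\sigma(G_+,G_-)\ge2r'vr\beta(1-2x)-2n$. If this bound is positive, then $G_+$ and $G_-$ have different spectra and are not isomorphic; otherwise there is nothing to prove.
\end{proof}

\begin{proposition}\label{prop:lower}
If an $x$-seed exists, then $\liminf_{n\to\infty}D_n/n^{3/2}\ge\frac12w(x)$.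
\end{proposition}

\begin{proof}
The graph $\Gamma_C$ is $\delta$-regular with $e=N\delta/2$ edges. If $v\equiv1\pmod{2e}$, then $v(v-1)\equiv0\pmod{2e}$, and $v\equiv1\pmod\delta$ because $\delta$ divides $2e=N\delta$. By Wilson's theorem, $K_v$ decomposes into copies of $\Gamma_C$ for all large $v\equiv1\pmod{2e}$. For such $v$ take $r=(v-1)/\delta$, $r'=\eta(r)$ and $n(v)=vr'$. Then $n(v)$ is increasing in $v$ and $n(v)\sim v^2/\delta$, so $n(v+2e)/n(v)\to1$. Given a large $n$, choose the largest such $v$ with $n(v)\le n$. From $n(v)\le n<n(v+2e)$ we get $n(v)\sim n$, hence $v\sim\sqrt{\delta n}$ and $r\sim r'\sim\sqrt{n/\delta}$. By \eqref{eq:seed},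
\[
r'vr\,\beta\sim\frac{n}{\delta}\sqrt{\delta n}\,\beta=n^{3/2}\frac\beta{\sqrt\delta}=n^{3/2}\sqrt{\frac x{1-x}} .
\]
Lemma~\ref{lem:bound} now gives $\liminf D_n/n^{3/2}\ge2(1-2x)\sqrt{x/(1-x)}=\frac12w(x)$.
\end{proof}

The relation $r'\sim r$ is what makes the zero eigenvalues of $T$, of which there are $v(r'-r)$, a vanishing proportion of the spectrum; a Hadamard order larger than $r$ by a constant factor would lose a constant factor in the bound.

\begin{remark}
The seed $J_5-I_5$ gives $\liminf D_n/n^{3/2}\ge0.6$, while $E_n^{\max}\le(\frac12+o(1))n^{3/2}$ by Lemma~\ref{lem:energy}. So the five-point example of Section~\ref{sec:measures} already refutes the conjecture for all large $n$. The hypercube seeds are needed for the exact constant.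
\end{remark}

\section{Proof of Theorem~\ref{thm:asymp}}\label{sec:final}

The bound on $D_n$ is \eqref{eq:upper}, and it gives $\limsup D_n/n^{3/2}\le\gamma/2$. By Lemma~\ref{lem:cube} and Proposition~\ref{prop:lower}, $\liminf D_n/n^{3/2}\ge\frac12w(x)$ for every dyadic rational $x\in(0,\frac12)$. The function $w$ is continuous and $w(x^*)=\gamma$ by Lemma~\ref{lem:twopoint}. Letting $x\to x^*$ through dyadic rationals gives $\liminf D_n/n^{3/2}\ge\gamma/2$, which proves the first limit.

For the second limit we show that $E_n^{\max}\sim\frac12n^{3/2}$. The upper bound is Lemma~\ref{lem:energy}. For the lower bound let $\ell$ be the largest prime with $\ell\equiv1\pmod4$ and $\ell\le n$; then $\ell\sim n$. Adding $n-\ell$ isolated vertices to the Paley graph of order $\ell$ does not change its energy, so $E_n^{\max}\ge\frac{\ell-1}2(1+\sqrt\ell)=(\frac12-o(1))n^{3/2}$. Dividing, $D_n/E_n^{\max}\to\gamma$. Since $\gamma>1.2$, we have $D_n>E_n^{\max}$ for all sufficiently large $n$. \qed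

\begin{thebibliography}{9}

\bibitem{huang}
Huang, \emph{Ann. of Math.} \textbf{190} (2019).

\bibitem{spectral}
\emph{Spectral distances in some sets of graphs},
\texttt{http://inmabb.criba.edu.ar/revuma/pdf/online-first/v63n1a01.pdf}.

\bibitem{wilson}
R. M. Wilson, \emph{Decompositions of complete graphs into subgraphs isomorphic to a given graph}, Proc. Fifth British Combinatorial Conf. 1975, Congr. Numer. XV (1976), 647--659.

\end{thebibliography}
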